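
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Two removable sets for $H^p$ whose union is not removable}


\begin{abstract}
We construct two compact sets $K_1,K_2\subset\mathbb C$ of Hausdorff dimension
$0$, meeting in the single point $0$, such that each $K_j$ is removable for
$H^p$ for every $0<p<\infty$, while $K_1\cup K_2$ is not removable for $H^p$ for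
any $0<p<\infty$. For $0<p<\frac12$ this proves a conjecture posed
in~\cite{source}.
\end{abstract}

\section{The union problem}\label{sec:intro}

Let $S=\mathbb C\cup\{\infty\}$ be the Riemann sphere. For a domain
$\Omega\subset S$ let $A(\Omega)$ be the set of analytic functions in $\Omega$,
and for $0<p<\infty$ put
\[
H^p(\Omega)=\{f\in A(\Omega): |f|^p\le u\text{ in }\Omega
\text{ for some harmonic function }u\text{ on }\Omega\}.
\]
The growth allowed to $f$ is thus measured by the harmonic functions of the
domain itself. Necessarily $u\ge 0$, and replacing $u$ by $u+1$ we may always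
take $u>0$.

Let $\Omega$ be a domain and $E\subset\Omega$ relatively closed in $\Omega$, with
$\Omega\setminus E$ again a domain. The set $E$ is \emph{weakly removable} for
$H^p(\Omega\setminus E)$ if $H^p(\Omega\setminus E)\subset A(\Omega)$, that is, if
every $f\in H^p(\Omega\setminus E)$ extends analytically to $\Omega$. It is
\emph{strongly removable} if $H^p(\Omega\setminus E)=H^p(\Omega)$ as sets. It is
known (Hejhal; Bj\"orn) that if a compact set $K$ is weakly removable for
$H^p(\Omega\setminus K)$ for one domain $\Omega\supset K$, then it is strongly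
removable for $H^p(\Omega\setminus K)$ for all domains $\Omega\supset K$.
Accordingly a compact set $K\subset S$ with $S\setminus K$ connected is called
\emph{removable for $H^p$} if it is weakly removable for
$H^p(\Omega\setminus K)$ for some (equivalently, every) domain $\Omega\supset K$.

Is the union of two removable sets removable? The paper \cite{source} poses the
conjecture that for $0<p<\frac12$ there are two compact sets, removable for
$H^p$, whose union is not; here $S\setminus(K_1\cup K_2)$ has to be connected,
so that removability of the union is defined. Two simple cases show what is at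
stake.

\emph{Disjoint sets.} Let $K_1\cap K_2=\emptyset$, let both sets be removable
for $H^p$, and let $S\setminus(K_1\cup K_2)$ be connected. Then $K_1\cup K_2$
is removable. Indeed, let $f\in H^p(S\setminus(K_1\cup K_2))$. Since $K_1$ is
removable, we may use the domain $\Omega=S\setminus K_2\supset K_1$; as
$\Omega\setminus K_1=S\setminus(K_1\cup K_2)$, the function $f$ extends to
$S\setminus K_2$. By symmetry $f$ extends to $S\setminus K_1$. The two
extensions agree on the intersection $S\setminus(K_1\cup K_2)$ of their domains,
so together they extend $f$ to $S$. Hence a counterexample needs a point common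
to $K_1$ and $K_2$.

\emph{One point.} The set $\{0\}$ is removable for every $p$. With $\zeta=1/z$,
a positive harmonic majorant on $S\setminus\{0\}$ becomes a positive harmonic
function on $\mathbb C$; such a function is constant by Liouville's theorem, so
a function in $H^p(S\setminus\{0\})$ is a bounded entire function of $\zeta$,
hence constant.

One might therefore guess that a common point does no harm, and for bounded
functions this is correct (Proposition~\ref{prop:bounded}). For finite $p$,
however, the possible size of positive harmonic functions near $0$ depends on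
how much of the removed set surrounds $0$. We shall surround $0$ by sets,
arranged so that the complement of $K_1\cup K_2$ carries a positive harmonic
function which is enormous near $0$, while on the complement of $K_1$ alone, and
on that of $K_2$ alone, all positive harmonic functions are rather small on a
sequence of circles shrinking to $0$.

\begin{theorem}\label{thm:main}
Let $\Phi:[0,\infty)\to[0,\infty)$ be any increasing function. There are compact
sets $K_1,K_2\subset\mathbb C$ of Hausdorff dimension $0$, with
$K_1\cap K_2=\{0\}$ and with $S\setminus K_1$, $S\setminus K_2$ and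
$S\setminus(K_1\cup K_2)$ connected, such that
\begin{enumerate}
\item[(i)] for $j=1,2$ and every $0<p<\infty$, the space $H^p(S\setminus K_j)$
consists of constants, so $K_j$ is removable for $H^p$;
\item[(ii)] there is a harmonic function $u$ on $S\setminus(K_1\cup K_2)$ with
$u(z)\ge\Phi(1/|z|)$.
\end{enumerate}
\end{theorem}

Here ``increasing'' may be read as ``nondecreasing'', and $1/|z|=0$ for
$z=\infty$.

\begin{corollary}\label{cor:main}
Let $g$ be a nonconstant entire function. For a suitable $\Phi$, the sets
$K_1,K_2$ of Theorem~\ref{thm:main} satisfy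
$g(1/z)\in H^p(S\setminus(K_1\cup K_2))$ for every $0<p<\infty$. In particular
each $K_j$ is removable for $H^p$ and $K_1\cup K_2$ is not, for all $0<p<\infty$
simultaneously.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $\Phi(t)=\exp\bigl(\max_{|\zeta|\le t}|g(\zeta)|\bigr)$.
For each $p$ there is $c_p$ with $x^p\le c_pe^x$ for $x\ge0$, so
$|g(1/z)|^p\le c_p\Phi(1/|z|)\le c_pu(z)$. Since $g$ is nonconstant and entire,
$g(1/z)$ has a pole or an essential singularity at $0\in K_1\cup K_2$, so it does
not extend analytically to $0$. Thus $K_1\cup K_2$ is not weakly removable with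
$\Omega=S$, that is, not removable for $H^p$.
\end{proof}

For the conjecture itself $g(\zeta)=\zeta$ suffices: with $\Phi(t)=e^t$, one
pair $K_1,K_2$ works for all $p$, and $1/z$ is the function that does not extend.
Taking $g$ transcendental one obtains a function that extends to
$S\setminus\{0\}$ and has an isolated essential singularity at the common point.

\section{The idea in a radial model}\label{sec:model}

Throughout we use the coordinate $\zeta=1/z$. A compact set $K\ni0$ in
$\mathbb C$ corresponds to a closed set
$F=\{1/z:z\in K\setminus\{0\}\}\subset\mathbb C$ with $0\notin F$; the domain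
$S\setminus K$ becomes $\mathbb C\setminus F$, the point $z=\infty$ becomes
$\zeta=0$, and the critical point $z=0$ becomes the missing point
$\zeta=\infty$. We want a rapidly growing positive harmonic function on
$\mathbb C\setminus(F_1\cup F_2)$, whereas on $\mathbb C\setminus F_1$ and on
$\mathbb C\setminus F_2$ every positive harmonic function should grow slowly
along a sequence of circles $|\zeta|=r\to\infty$.

\emph{Many circles allow fast growth.} Suppose first that $F$ consists of the
circles $|\zeta|=2^n$, $n\ge0$, and look at continuous radial functions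
$v(s)$, $s=\log_2|\zeta|$. Harmonicity off $F$ means that $v$ is affine between
consecutive integers $n\ge 0$ and constant on $(-\infty,0]$. For instance let
\[
v(s)=\sum_{n\ge0}2^{n+2}\,(s-n)^+ .
\]
Each circle increases the slope. For $k+1\le s<k+2$ with $k\ge0$, the term $n=k$
alone gives $v(s)\ge2^{k+2}>2^s=|\zeta|$; hence $2+v\ge|\zeta|$ everywhere. With
larger coefficients, growth of any prescribed order is possible.

\emph{A long gap forbids it.} Now let $v>0$ be as before, but delete the circles
with $a\le n<b$, where $b\ge a+2$. Then $v$ is affine on $[a,b]$ and $v(a)\ge0$, so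
$v(a+x)\le x\,v(a+1)$ for $1\le x\le b-a$. At the midpoint
\[
v\Bigl(\frac{a+b}2\Bigr)\le\frac{b-a}2\,v(a+1).
\]
If, say, $a=10$ and we know that $v(11)\le1000$, then $b=40$ gives
$v(25)\le15\,000$, whereas $|\zeta|=2^{25}>3\cdot10^7$. The point is the order
of choices: once $v(a+1)$ is under control, we can take $b\ge v(a+1)$. Then
$v\le b^2$ in the middle of the gap, where $|\zeta|\ge2^{b/2}$. If this happens
for infinitely many gaps, then an entire $g$ with $|g|^p\le v$ on the circles in
their middle is constant by Cauchy's estimates, whatever $p>0$ is.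

\emph{Alternate.} We therefore divide the circles into longer and longer blocks
of consecutive ones and give the blocks alternately to $F_1$ and $F_2$. Then
$F_1\cup F_2$ has no gap, while the gaps of $F_1$ are the blocks of $F_2$ and
vice versa.

Two features of the model have to be repaired.
\begin{itemize}
\item Full circles disconnect the plane, so nothing relates $v(a+1)$ to $v$ near
the origin; and analytic functions do not extend across circles. We replace
each circle by a ``fence'' of many tiny posts. The complement becomes connected,
and Harnack's inequality bounds $u$ on $|\zeta|=2^{a+1}$ by $C\,u(0)$. The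
constant $C$ is beyond control, but it depends only on the fences inside, and
the length of the gap is chosen afterwards.
\item The posts must be large enough to act as a fence: we shall add up their
logarithmic potentials with large coefficients, and the sum has to be bounded
below, so each potential must be. (Single points as posts fail:
$\log|1-\zeta|$ is unbounded below.) They
must also be so small that $H^p$ functions extend across them, for
\emph{every} $p>0$. In Section~\ref{sec:cantor} we construct a Cantor set with
both properties.
\end{itemize}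

\section{Three tools}\label{sec:tools}

We write $D(a,r)$ for the open disc with center $a$ and radius $r$.

\textbf{Harnack's inequality.} If $G$ is a domain and $T\subset G$ is compact,
there is $C=C(G,T)<\infty$ with $\max_Tu\le C\min_Tu$ for all positive harmonic
$u$ on $G$. Since harmonicity is preserved by maps $z\mapsto az+b$, $a\ne0$, the
same constant serves for all images of the pair $(G,T)$ under such maps.

\textbf{Circular means.} Let $u$ be positive and harmonic in
$\{r_0<|z-a|<r_1\}$, and let $m(t)$ be its mean over $|z-a|=t$. Then
$m(t)=\alpha+\beta\log t$. So, as a function of $s=\log t$, $m$ is affine and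
positive on $(\log r_0,\log r_1)$; its limits at the endpoints are $\ge0$.
Consequently, for $r_0<t<t'<r_1$,
\begin{equation}\label{eq:means}
m(t)\le\frac{\log(r_1/t)}{\log(r_1/t')}\,m(t'),\qquad
m(t')\le\frac{\log(t'/r_0)}{\log(t/r_0)}\,m(t).
\end{equation}
For the second inequality write $m=\gamma+\beta(s-\log r_0)$ with $\gamma\ge0$;
then $m/(s-\log r_0)=\gamma/(s-\log r_0)+\beta$ is nonincreasing in $s$. The
first follows in the same way from $m=\gamma'+\beta'(\log r_1-s)$ with
$\gamma'\ge0$.

\textbf{Sets of zero length.} Length means $\mathcal H^1$-measure; a set of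
Hausdorff dimension $0$ has length zero.

\begin{lemma}\label{lem:connected}
Let $K\subset\mathbb C$ be closed and of zero length, and let $B$ be an open disc
or $B=\mathbb C$. Then $B\setminus K$ is connected.
\end{lemma}

\begin{proof}
Let $a\neq b$ be points of $B\setminus K$, and take small discs of equal radius
around them inside $B\setminus K$. Orthogonal projection does not increase
length, so the projection of $K$ onto a line orthogonal to $b-a$ has measure
zero. Hence some translate of $[a,b]$, by a vector orthogonal to $b-a$ and
shorter than the radius of the discs, misses $K$. It joins the two discs, and it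
lies in $B$ because $B$ is convex.
\end{proof}

\section{A Cantor set for the posts}\label{sec:cantor}

Let $\ell_n=10^{-n(n+1)}$, so that
\[
\ell_0=1,\qquad \frac{\ell_{n+1}}{\ell_n}=10^{-2(n+1)}\le\frac1{100}.
\]
Start with the interval $[1,2]$ of generation $0$. Given $2^n$ intervals of
generation $n$ and length $\ell_n$, replace each by its two end subintervals of
length $\ell_{n+1}$. Let $E^*\subset[1,2]$ be the resulting Cantor set, and
$\mu$ the probability measure on $E^*$ giving mass $2^{-n}$ to each interval of
generation $n$. As $2^n\ell_n^s\to0$ for every $s>0$, the set $E^*$ has Hausdorff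
dimension $0$. For an interval $Q$ let $c_Q$ be its center.

\emph{Separation.} Two distinct intervals of generation $n\ge1$ have distance at
least $0.98\,\ell_{n-1}$. For siblings the distance is
$\ell_{n-1}-2\ell_n\ge0.98\,\ell_{n-1}$ by construction. Otherwise they lie in
distinct siblings of some generation
$m$ with $1\le m<n$, and their distance is at least
$0.98\,\ell_{m-1}\ge0.98\,\ell_{n-1}$. In particular, for $Q$ of generation $n\ge1$,
\begin{equation}\label{eq:sep}
E^*\cap D(c_Q,\ell_{n-1}/3)\subset Q,\qquad \ell_{n-1}/3>33\,\ell_n .
\end{equation}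

The lengths $\ell_n$ meet two opposite requirements. They do not decrease too
fast: $\sum2^{-n}\log(\ell_n/\ell_{n+1})<\infty$, which bounds the potential of
$\mu$ from below (Lemma~\ref{lem:potential}). They decrease fast enough for
extension at every $p$ (Lemma~\ref{lem:extension}). With a constant ratio,
$\ell_n=\lambda^n$, the estimate \eqref{eq:step} below would have a constant
factor $C_\lambda>1$ per generation, and \eqref{eq:sum} would require
$2\lambda C_\lambda^{1/p}<1$; so the argument below would not cover small $p$.

\begin{lemma}\label{lem:potential}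
With $c_0=\log2+\sum_{n\ge0}2^{-n}\log(\ell_n/\ell_{n+1})<\infty$ we have
\[
\int\log|z-w|\,d\mu(w)\ge-c_0\qquad\text{for all }z\in\mathbb C .
\]
\end{lemma}

\begin{proof}
The series converges, since $\log(\ell_n/\ell_{n+1})=2(n+1)\log10$. If
$r<\ell_n/2$, then $D(z,r)$ has diameter less than $\ell_n$ and by separation
meets at most one interval of generation $n$; so $\mu(D(z,r))\le2^{-n}$. Since
$\log^+(1/x)=\int_0^1\mathbf 1_{\{x<r\}}\,dr/r$ for $x>0$ (both sides are
$+\infty$ for $x=0$),
\[
\int\log^+\frac1{|z-w|}\,d\mu(w)=\int_0^1\mu(D(z,r))\,\frac{dr}r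
\le\int_{1/2}^1\frac{dr}r+\sum_{n\ge0}\int_{\ell_{n+1}/2}^{\ell_n/2}2^{-n}\,\frac{dr}r=c_0,
\]
and $\log|z-w|\ge-\log^+(1/|z-w|)$.
\end{proof}

\begin{lemma}\label{lem:extension}
Let $U\supset E^*$ be open, $0<p<\infty$, $f$ analytic in $U\setminus E^*$, and
$|f|^p\le u$ with $u$ harmonic in $U\setminus E^*$. Then $f$ extends analytically
to $U$.
\end{lemma}

\begin{proof}
We may assume $u>0$. Choose $n_0\ge1$ such that $D(c_Q,3\ell_n)\subset U$ for all
$Q$ of generation $n\ge n_0$. For such $Q$ let $D_Q=D(c_Q,\ell_n)$,
$C_Q=\partial D_Q$, and $M(Q)=\max_{C_Q}u$; by \eqref{eq:sep} the circle $C_Q$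
misses $E^*$. The plan is to show that $M(Q)$ grows so slowly with the
generation that the integrals of $|f|$ over the small circles $C_Q$ tend to $0$,
even when summed over all $Q$ of the generation.

\emph{Step 1: the price of one generation.} We claim that there is an absolute
constant $C_1\ge1$ with
\begin{equation}\label{eq:step}
M(Q)\le C_1(n+1)\,M(Q')
\end{equation}
whenever $Q'$ has generation $n\ge n_0$ and $Q\subset Q'$ has generation $n+1$.

We first pass from $C_{Q'}$ to the circle $|z-c_Q|=\ell_n/4$. By \eqref{eq:sep},
$u$ is positive and harmonic in $D(c_{Q'},2\ell_n)\setminus E^*$, and the part of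
$E^*$ in this disc lies in the two children of $Q'$. Put $z=c_{Q'}+\ell_nx$. In
the $x$-plane the children lie within distance $\frac1{100}$ of $\pm\frac12$. So
$u$ is positive and harmonic in the fixed domain
\[
G=D(0,2)\setminus\bigl(\overline D(\tfrac12,\tfrac1{10})\cup
\overline D(-\tfrac12,\tfrac1{10})\bigr).
\]
The circle $C_{Q'}$ is $|x|=1$. The point $x_Q=(c_Q-c_{Q'})/\ell_n$ is within
$\frac1{200}$ of $\frac12$ or of $-\frac12$, so the circle $|x-x_Q|=\frac14$ lies
in the compact set
$\{\frac15\le|x-\frac12|\le\frac3{10}\}\cup\{\frac15\le|x+\frac12|\le\frac3{10}\}\subset G$.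
Harnack's inequality in $G$ gives, with an absolute constant $h$,
\[
\max_{|z-c_Q|=\ell_n/4}u\le h\,M(Q').
\]

Next we descend to radius $\ell_{n+1}$. By \eqref{eq:sep} applied to $Q$, the
annulus $\{\ell_{n+1}/2<|z-c_Q|<\ell_n/3\}$ misses $E^*$; it lies in
$D(c_{Q'},2\ell_n)$. Let $m(t)$ be the mean of $u$ over $|z-c_Q|=t$. The first
inequality in \eqref{eq:means} with $r_1=\ell_n/3$, $t=\ell_{n+1}$, $t'=\ell_n/4$
gives
\[
m(\ell_{n+1})\le\frac{\log(\ell_n/(3\ell_{n+1}))}{\log(4/3)}\,m(\ell_n/4)
\le\frac{(n+1)\log100}{\log(4/3)}\,h\,M(Q').
\]
Finally $M(Q)\le h'm(\ell_{n+1})$ with an absolute $h'$, by Harnack's inequality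
in $\{\ell_{n+1}/2<|z-c_Q|<2\ell_{n+1}\}$. This proves \eqref{eq:step}.

\emph{Step 2: the total price is beaten by the lengths.} Let $M$ be the maximum
of $M(Q_0)$ over $Q_0$ of generation $n_0$. Iterating \eqref{eq:step},
$M(Q)\le C_1^n\,n!\,M$ for all $Q$ of generation $n\ge n_0$. Hence
$|f|\le(C_1^n\,n!\,M)^{1/p}$ on $C_Q$ and
\begin{equation}\label{eq:sum}
\sum_{Q\text{ of generation }n}\int_{C_Q}|f|\,|dz|
\le2^n\cdot2\pi\ell_n\,(C_1^n\,n!\,M)^{1/p}\longrightarrow0\qquad(n\to\infty),
\end{equation}
because $\log\ell_n=-n(n+1)\log10$ while $\log n!\le n\log n$.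

\emph{Step 3: Cauchy's formula.} Let $Q_0$ have generation $n_0$ and let
$z\in D_{Q_0}\setminus E^*$. Let $n>n_0$ be large and let $Q$ run over the
intervals of generation $n$ in $Q_0$. The closed discs $\overline D_Q$ are
disjoint by separation, lie in $D_{Q_0}$, and their interiors $D_Q$ cover
$E^*\cap\overline D_{Q_0}=E^*\cap Q_0$. So $f$ is analytic in a neighborhood of
$\overline D_{Q_0}\setminus\bigcup_QD_Q$. Every point of $\overline D_Q$ is within
$\frac32\ell_n$ of an endpoint of $Q$, which belongs to $E^*$; so for large $n$ the
discs have distance at least $\frac12\operatorname{dist}(z,E^*)$ from $z$.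
Therefore
\[
f(z)=\frac1{2\pi i}\int_{C_{Q_0}}\frac{f(\zeta)}{\zeta-z}\,d\zeta
-\sum_{Q\subset Q_0}\frac1{2\pi i}\int_{C_Q}\frac{f(\zeta)}{\zeta-z}\,d\zeta ,
\]
and by \eqref{eq:sum} the sum tends to $0$ as $n\to\infty$. So on
$D_{Q_0}\setminus E^*$ the function $f$ equals a Cauchy integral over $C_{Q_0}$,
which is analytic in all of $D_{Q_0}$. The finitely many discs $D_{Q_0}$ are
disjoint and cover $E^*$.
\end{proof}

\begin{remark}\label{rem:conformal}
Let $\varphi:U'\to U$ be biholomorphic, with $U\supset E^*$ open. Applying
Lemma~\ref{lem:extension} to $f\circ\varphi^{-1}$ and $u\circ\varphi^{-1}$ we see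
that the lemma also holds for the set $\varphi^{-1}(E^*)\subset U'$. We call such a
set a \emph{conformal copy} of $E^*$. It too has dimension $0$, since
$\varphi^{-1}$ is locally Lipschitz.
\end{remark}

\section{Fences and a large harmonic function}\label{sec:fences}

Let
\[
P(z)=\int\log|1-z/w|\,d\mu(w),
\]
which is harmonic on $\mathbb C\setminus E^*$. Since $E^*\subset[1,2]$, it has the
following properties, with $c=c_0+\log2$.
\begin{itemize}
\item $P\ge-c$ on $\mathbb C$, by Lemma~\ref{lem:potential} and
$\int\log w\,d\mu(w)\le\log2$.
\item $|P(z)|\le2|z|$ for $|z|\le\frac12$, since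
$\bigl|\log|1-\xi|\bigr|\le-\log(1-|\xi|)\le|\xi|/(1-|\xi|)\le2|\xi|$ for
$|\xi|\le\frac12$.
\item $P(z)\ge\log(|z|/4)$ for $|z|\ge4$, since then
$|1-z/w|\ge|z|/2-1\ge|z|/4$ for $w\in E^*$.
\end{itemize}

Thus $P$ is small near the origin and resembles $\log|z|$ far away. In the model
we needed $\log^+(|\zeta|/2^n)$, up to an error so small that it can be multiplied by
a huge coefficient and summed. Substituting a high power of $\zeta$ in $P$ and
dividing by the exponent does this: for integers $N_n\ge4$ put
\[
E_n=\{\zeta:(\zeta/2^n)^{N_n}\in E^*\},\qquad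
L_n(\zeta)=\frac1{N_n}P\bigl((\zeta/2^n)^{N_n}\bigr),\qquad n\ge0 .
\]
The fence $E_n$ consists of $N_n$ posts on the rays through the $N_n$-th roots of
unity, and
\begin{equation}\label{eq:En}
E_n\subset\{2^n\le|\zeta|\le2^{n+1/4}\}.
\end{equation}
The function $L_n$ is harmonic off $E_n$, and the properties of $P$ give
\begin{align}
L_n&\ge-c/N_n &&\text{everywhere},\label{eq:L1}\\
L_n&\ge\log\frac{|\zeta|}{2^n}-\frac{\log4}{N_n}\ge\tfrac12\log2
&&\text{for }|\zeta|\ge2^{n+1},\label{eq:L2}\\
|L_n|&\le\frac{2\cdot2^{-N_n}}{N_n}\le\frac1{N_n}
&&\text{for }|\zeta|\le2^{n-1};\label{eq:L3}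
\end{align}
in \eqref{eq:L2} we use $|\zeta/2^n|^{N_n}\ge2^{N_n}\ge4$ and
$\log4/N_n\le\frac12\log2$, both consequences of $N_n\ge4$.

Given $\Phi$, set $m_n=2(\Phi(2^{n+2})+1)/\log2$, and choose $N_n\ge4$ with
\begin{equation}\label{eq:Nn}
\frac{m_n(1+c)}{N_n}\le2^{-n-2}.
\end{equation}
Let
\[
F=\bigcup_{n\ge0}E_n,\qquad V=\sum_{n\ge0}m_nL_n .
\]

\begin{lemma}\label{lem:V}
The set $F$ is closed in $\mathbb C$ and contained in $\{|\zeta|\ge1\}$. It is a
locally finite union of disjoint conformal copies of $E^*$, each having an open
neighborhood that meets no other copy and serves as $U'$ in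
Remark~\ref{rem:conformal}. The
function $V$ is harmonic on $\mathbb C\setminus F$, and
\begin{equation}\label{eq:V}
V(\zeta)+\Phi(2)+1\ge\Phi(|\zeta|)\qquad\text{on }\mathbb C\setminus F .
\end{equation}
\end{lemma}

\begin{proof}
Each $E_n$ is compact, and by \eqref{eq:En} a bounded set meets only finitely
many of them; so the union is closed, and it lies in
$\{|\zeta|\ge1\}$. In each sector
$\{|\arg\zeta-2\pi i'/N_n|<\pi/N_n\}$, $i'=0,\dots,N_n-1$, the map
$\zeta\mapsto(\zeta/2^n)^{N_n}$ is biholomorphic onto
$\mathbb C\setminus(-\infty,0]\supset E^*$. So $E_n$ has one piece in each sector,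
and the part of the sector in $\{2^{n-1/4}<|\zeta|<2^{n+1/2}\}$ is an open
neighborhood of the piece which, by \eqref{eq:En}, meets no $E_m$ with $m\ne n$
and no other piece of $E_n$. It is mapped biholomorphically onto an open set
containing $E^*$.

On $|\zeta|<2^k$, \eqref{eq:L3} and \eqref{eq:Nn} show that
$|m_nL_n|\le m_n/N_n\le2^{-n-2}$ for all $n\ge k+1$. So the series converges
locally uniformly on $\mathbb C\setminus F$ and $V$ is harmonic there. By
\eqref{eq:L1} and \eqref{eq:Nn}, the sum of any collection of the terms is at
least $-\sum_n2^{-n-2}=-\frac12$. In particular $V\ge-\frac12$, which gives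
\eqref{eq:V} for $|\zeta|<2$. If $2^{k+1}\le|\zeta|<2^{k+2}$ with $k\ge0$, then
\eqref{eq:L2} for the term $n=k$ yields
\[
V(\zeta)\ge\tfrac12m_k\log2-\tfrac12=\Phi(2^{k+2})+\tfrac12\ge\Phi(|\zeta|).\qedhere
\]
\end{proof}

\section{Distributing the fences}\label{sec:split}

The fences $E_n$ are now fixed. We choose integers $0=n_0<n_1<n_2<\cdots$, put
$a_k=2^{n_k}$, call the fences $E_n$ with $n_k\le n<n_{k+1}$ \emph{block} $k$, and
let
\[
F_1=\bigcup_{k\text{ even}}\ \bigcup_{n_k\le n<n_{k+1}}E_n,\qquad
F_2=\bigcup_{k\text{ odd}}\ \bigcup_{n_k\le n<n_{k+1}}E_n .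
\]
For each $k$ let $j(k)\in\{1,2\}$ be the index of the set that does \emph{not}
contain block $k$: $j(k)=2$ for even $k$ and $j(k)=1$ for odd $k$. Then
\begin{equation}\label{eq:gap}
F_{j(k)}\cap\{a_k\le|\zeta|<a_{k+1}\}=\emptyset .
\end{equation}
Indeed, by \eqref{eq:En}, the fences with $n<n_k$ lie in $|\zeta|\le2^{n_k-3/4}$,
and those with $n\ge n_{k+1}$ lie in $|\zeta|\ge a_{k+1}$. See
Figure~\ref{fig:fences}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \r in {0.6,0.95}{\foreach \a in {0,30,...,330}{\draw[very thick] (\a:\r)--(\a:\r+0.08);}}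
\foreach \r in {1.3,1.65,2.0}{\foreach \a in {0,20,...,340}{\draw[very thick,gray!65] (\a:\r)--(\a:\r+0.08);}}
\foreach \r in {2.35,2.7}{\foreach \a in {0,15,...,345}{\draw[very thick] (\a:\r)--(\a:\r+0.08);}}
\draw[dashed] (0,0) circle (1.825);
\fill (0,0) circle (0.04);
\node[below right] at (0,0) {\small $0$};
\end{tikzpicture}
\caption{Schematic picture in the $\zeta$-plane, with a logarithmic radial
scale away from $0$; the actual blocks are longer. Each ring of short radial
posts is one fence $E_n$; every post is a tiny
Cantor set. Black fences (blocks $0$ and $2$) belong to $F_1$, gray ones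
(block $1$) to $F_2$. The annulus occupied by the gray block is free of $F_1$; on
the dashed circle $|\zeta|=\sqrt{a_1a_2}$ in its middle every positive harmonic
function $u$ on $\mathbb C\setminus F_1$ is at most an absolute constant times
$n_2^2\,u(0)$, while $|\zeta|\ge2^{n_2/2}$ there.}
\label{fig:fences}
\end{figure}

\emph{Choice of the $n_k$.} Suppose $n_0,\dots,n_k$ have been chosen, and let
$j=j(k)$. The set
\[
F_j^{(k)}=\bigcup\{E_n:\ n<n_k,\ E_n\text{ assigned to }F_j\}
\]
is then known. It is compact, of zero length, and contained in
$\{1\le|\zeta|<a_k\}$. By Lemma~\ref{lem:connected},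
\[
W_k=D(0,4a_k)\setminus F_j^{(k)}
\]
is a domain, and it contains $0$ and the circle $|\zeta|=2a_k$. By Harnack's
inequality there is a constant $C_k$ with
\begin{equation}\label{eq:Ck}
\max_{|\zeta|=2a_k}u\le C_k\,u(0)\qquad
\text{for all positive harmonic }u\text{ on }W_k .
\end{equation}
Now choose
\begin{equation}\label{eq:nk}
n_{k+1}\ge\max(n_k+4,\;C_k).
\end{equation}
There is no circularity: $C_k$ depends only on fences with $n<n_k$, and whatever
is chosen later, $W_k\subset\mathbb C\setminus F_j$, by \eqref{eq:gap} and
$4a_k\le a_{k+1}$.

\emph{The sets.} Put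
\[
K_j=\{0\}\cup\{1/\zeta:\zeta\in F_j\},\qquad j=1,2 .
\]
Each $F_j$ is closed in $\mathbb C$, like $F$, and $0\notin F_j$; so $K_j$ is a
compact subset of $\mathbb C$. As $F_1\cap F_2=\emptyset$, we have
$K_1\cap K_2=\{0\}$. By Remark~\ref{rem:conformal} the sets $F_1,F_2$ are
countable unions of compact sets of dimension $0$, and so are $K_1,K_2$, since
$\zeta\mapsto1/\zeta$ is locally Lipschitz off $0$; hence all these sets have
dimension $0$. The map $z\mapsto1/z$ carries $S\setminus K_1$, $S\setminus K_2$,
$S\setminus(K_1\cup K_2)$ onto $\mathbb C\setminus F_1$, $\mathbb C\setminus F_2$,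
$\mathbb C\setminus F$, which are connected by Lemma~\ref{lem:connected}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The stated properties of $K_1$, $K_2$ as sets were verified in
Section~\ref{sec:split}.

\emph{Part (ii).} By Lemma~\ref{lem:V}, $u(z)=V(1/z)+\Phi(2)+1$ is harmonic on
$S\setminus(K_1\cup K_2)$, including the point $z=\infty$, which corresponds to
$\zeta=0\notin F$; and $u(z)\ge\Phi(1/|z|)$.

\emph{Part (i).} Fix $j$ and $p$, and let $f\in H^p(S\setminus K_j)$. Then
$g(\zeta)=f(1/\zeta)$ is analytic on $\mathbb C\setminus F_j$, and $|g|^p\le u$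
there with $u$ positive and harmonic.

\emph{The function $g$ is entire.} The posts of $F_j$ are conformal copies of
$E^*$, locally finite in number, and each has a neighborhood as in
Lemma~\ref{lem:V}.
By Remark~\ref{rem:conformal}, $g$ extends analytically across each of them. The
majorant $u$ need not extend, however, so we bound $g$ only on circles
which miss $F_j$.

\emph{Growth in the gaps.} Consider the infinitely many $k$ with $j(k)=j$, and
let $r_k=\sqrt{a_ka_{k+1}}$. Since $n_{k+1}\ge n_k+4$,
\[
4a_k\le r_k\le a_{k+1}/4 .
\]
By \eqref{eq:gap}, $u$ is positive and harmonic in $\{a_k<|\zeta|<a_{k+1}\}$. Let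
$m(t)$ be its mean over $|\zeta|=t$. As $u$ is positive and harmonic also in
$W_k\subset\mathbb C\setminus F_j$, we may use \eqref{eq:Ck}. The second
inequality in \eqref{eq:means},
with $r_0=a_k$, $t=2a_k$, $t'=r_k$, then \eqref{eq:Ck} and finally \eqref{eq:nk}
give
\[
m(r_k)\le\frac{\log(r_k/a_k)}{\log2}\,m(2a_k)
=\frac{n_{k+1}-n_k}2\,m(2a_k)\le n_{k+1}C_k\,u(0)\le n_{k+1}^2\,u(0).
\]
Harnack's inequality in $\{r_k/2<|\zeta|<2r_k\}$, an annulus inside the gap, gives
an absolute constant $H$ with $\max_{|\zeta|=r_k}u\le H\,m(r_k)$. Hence
\[
\max_{|\zeta|=r_k}|g|\le\bigl(H\,u(0)\,n_{k+1}^2\bigr)^{1/p},\qquad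
r_k=2^{(n_k+n_{k+1})/2}\ge2^{n_{k+1}/2}.
\]

\emph{Conclusion.} By Cauchy's estimates the $l$-th Taylor coefficient of $g$ at
$0$, $l\ge1$, has modulus at most
\[
\bigl(H\,u(0)\,n_{k+1}^2\bigr)^{1/p}\,2^{-l\,n_{k+1}/2},
\]
which tends to $0$ as $k\to\infty$ through the indices with $j(k)=j$. So $g$, and
hence $f$, is constant. Thus $H^p(S\setminus K_j)\subset A(S)$: the set $K_j$ is
weakly removable with $\Omega=S$, that is, removable for $H^p$.
\end{proof}

The exponent $p$ enters only in \eqref{eq:sum} and in the last estimate, in both
cases as the power $1/p$ of a quantity that is negligible against its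
competitor. This is why one pair serves all $p$.

\section{Bounded functions}\label{sec:bounded}

The phenomenon stops at $p=\infty$. Call a compact set $K\subset S$ with
$S\setminus K$ connected (and nonempty) \emph{removable for $H^\infty$} if, for
every open $U\supset K$, every bounded analytic function on $U\setminus K$ extends
analytically to $U$.

\begin{proposition}\label{prop:bounded}
Let $K_1,K_2$ be removable for $H^\infty$. Then every bounded analytic function on
$S\setminus(K_1\cup K_2)$ extends analytically to $S$, and so is constant.
\end{proposition}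

\begin{proof}
The plan is to extend first across the points that belong to only one of the two
sets, and then to use that the bound is preserved.

\emph{Each $K_j$ is totally disconnected.} Suppose $K_j$ has a component $X$ with
more than one point, and let $G$ be the component of $S\setminus X$ containing
$S\setminus K_j$. The set $S\setminus G$ is the union of $X$ and the other
components of $S\setminus X$, whose closures all meet $X$; so it is connected, and
$G$ is simply connected. A Riemann map of $G$ onto the unit disc is bounded,
analytic and nonconstant on $S\setminus K_j$. By removability with $U=S$ it would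
extend to $S$ and be constant, a contradiction. In particular $K_1$ and $K_2$ are
closed sets with empty interior, so $K_1\cup K_2$ has empty interior as well, and
continuous extensions across it are unique.

\emph{Extension off the intersection.} Let $f$ be bounded and analytic on
$S\setminus(K_1\cup K_2)$, and let $a\in K_1\setminus K_2$. Since $K_1$ is compact
and totally disconnected, there is a relatively open and closed subset $K'$ of
$K_1$ with $a\in K'\subset K_1\setminus K_2$. Choose disjoint open sets
$N\supset K'$ and $N'\supset(K_1\setminus K')\cup K_2$. Then $f$ is defined on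
$N\setminus K'$. The function equal to $f$ on $N\setminus K'$ and to $0$ on
$N'\setminus K_1$ is bounded and analytic on $(N\cup N')\setminus K_1$, so it
extends to $N\cup N'$. Thus $f$ extends across $K'$. Exchanging the roles of $K_1$
and $K_2$ for the points of $K_2\setminus K_1$, and using that the local
extensions are unique, we see that $f$ extends to
$S\setminus(K_1\cap K_2)$, with the same bound because $K_1\cup K_2$ has empty
interior.

\emph{The intersection.} The extended $f$ is in particular bounded and analytic on
$S\setminus K_1$, so it extends to $S$.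
\end{proof}

The last step shows what is lost for finite $p$. The bound of $f$ passes to the
extension, but a harmonic majorant need not. For the pair from
Theorem~\ref{thm:main} with $\Phi(t)=e^t$, the function $1/z$ lies in
$H^p(S\setminus(K_1\cup K_2))$ and extends to
$S\setminus\{0\}=S\setminus(K_1\cap K_2)$; but, being nonconstant, it is not in
$H^p(S\setminus K_1)$.

\begin{thebibliography}{9}
\bibitem{source} \emph{Removable Singularities For $H^p$ Spaces},
\url{http://www.maths.tcd.ie/EMIS/journals/AASF/Vol26/a-bjorn.pdf}.
\end{thebibliography}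

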